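# A reduced graph whose row space contains no $\{0,1\}$-vectors beyond its rows

## 1. An edge in no triangle, and what changes when every edge lies in one

All graphs are finite and simple and have at least one vertex. For a graph $G$ on $v_1,\dots,v_n$, let $A(G)$ be the adjacency matrix, regarded as a real matrix, and let $\operatorname{Row}A(G)\subseteq\mathbb R^n$ be its row space. We write $R_v$ for the row of the vertex $v$; it is the indicator vector of the neighborhood $N(v)$. The rank of $G$ is the rank of $A(G)$.

**Definition (reduced graph).** Two vertices $u,v$ are *twins* if $N(u)=N(v)$. A graph is *reduced* if it has no isolated vertices and no twins.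

In matrix terms, no row is zero and no two rows are equal. The path on three vertices is not reduced, since its two ends are twins. The path $1-2-3-4$ is reduced: its neighborhoods are $\{2\},\{1,3\},\{2,4\},\{3\}$.

The rows of $A(G)$ are $\{0,1\}$-vectors in the row space. Are there always others? The text "Avoiding, pretending, and querying : three combinatorial problems." states the following.

**Conjecture 2.7.** If $G$ is a reduced graph, then $\operatorname{Row}A(G)$ contains a nonzero $\{0,1\}$-vector that is not a row of the matrix.

Here is an easy special case. Suppose $G$ is reduced and some edge $uv$ lies in no triangle. Then $N(u)\cap N(v)=\emptyset$, so $R_u+R_v$ is a nonzero $\{0,1\}$-vector. Its entry at $v$ is $1$, coming from $R_u$, and its entry at $u$ is $1$, coming from $R_v$. If it were a row $R_w$, then $w$ would be adjacent to both $u$ and $v$, and $uvw$ would be a triangle on $uv$. So it is not a row, and the conclusion of the conjecture holds. This covers every reduced triangle-free graph. For $K_2$ the extra vector is $(1,1)$.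

Two further cases are as quick, and we record all three together.

**Proposition C.** The conclusion of the conjecture holds for a reduced graph $G$ if $A(G)$ is nonsingular, or $G$ is disconnected, or some edge of $G$ lies in no triangle.

**Proof.** Let $n$ be the number of vertices. There are no isolated vertices, so $n\ge 2$.

If $A(G)$ is nonsingular, the row space is $\mathbb R^n$. It contains $2^n-1>n$ nonzero $\{0,1\}$-vectors, so one of them is not a row.

If $G$ is disconnected, take $u,v$ in different components. Then $N(u)$ and $N(v)$ are nonempty and disjoint, so $R_u+R_v$ is a nonzero $\{0,1\}$-vector. If it equaled $R_w$, then $w$ would have neighbors in two components, which is impossible.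

The third case was proved above. $\square$

What changes in general? The sum $R_u+R_v$ has an entry $2$ at every common neighbor of $u$ and $v$, so the method stops as soon as every two vertices have a common neighbor. Here is a small graph where this happens. Let $G$ have vertex set $\mathbb Z_8$ with $i$ adjacent to $i\pm1$ and $i\pm2$. Then
$$N(0)=\{1,2,6,7\},\quad N(1)=\{0,2,3,7\},\quad N(2)=\{0,1,3,4\},\quad N(3)=\{1,2,4,5\},\quad N(4)=\{2,3,5,6\}.$$
So $0$ shares a neighbor with each of $1,2,3,4$. By the symmetries $i\mapsto i+1$ and $i\mapsto -i$, every two vertices share a neighbor. The graph is reduced: the translations of $\mathbb Z_8$ that fix the set $N(0)$ form a subgroup; a nontrivial subgroup would contain $4$, but $N(0)+4=N(4)\ne N(0)$. It is also connected and singular. Indeed $A(G)$ is a circulant with eigenvalues $2\cos(\pi j/4)+2\cos(\pi j/2)$, which for $j=0,1,2,3,4$ are $4,\sqrt2,-2,-\sqrt2,0$, and which repeat symmetrically for $j=5,6,7$. The kernel is spanned by the vector $((-1)^i)_i$. So nothing in Proposition C applies and no sum of two rows is a $\{0,1\}$-vector.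

The conjecture still holds for this graph. Its row space is the orthogonal complement of the kernel, so it contains the vector with ones at $0$ and $1$ only, and this is not a row because every row has four ones. Thus sums of two rows are too weak a tool, but this graph is no counterexample. Counterexamples exist, however, and the conjecture is false.

**Theorem A.** There is a reduced graph $G$ of rank $34$ such that the nonzero $\{0,1\}$-vectors in $\operatorname{Row}A(G)$ are exactly the rows of $A(G)$.

**Theorem B.** Let $H$ be any graph on $m\ge1$ vertices and let $r\ge 2(4m+38)^2+2$ be any even integer. There is a reduced graph $G$ of rank $r$, containing $H$ as an induced subgraph, such that the nonzero $\{0,1\}$-vectors in $\operatorname{Row}A(G)$ are exactly the rows of $A(G)$.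

The ranks produced will have the form $2\dim U$, so they are even; whether counterexamples of odd rank exist is not settled here. Also, $\mathbb R$ may be replaced by any field of characteristic $0$, because whether a rational vector lies in the span of given rational vectors does not change under field extension.

## 2. Adding a missing vector as a new vertex

Suppose a reduced graph $G$ with matrix $A$ has a nonzero $\{0,1\}$-vector $v\in\operatorname{Row}A$ that is not a row. A natural reaction is to make it a row: add a vertex whose neighborhood is the support of $v$. This helps only if the rank does not grow. When does it grow?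

Since $A$ is symmetric, $v=Ax$ for some $x$. Consider the bordered matrix
$$A'=\begin{pmatrix}A&v\\ v^{T}&c\end{pmatrix}. \tag{1}$$
The combination of the rows of $(A\mid v)$ with coefficients $x$ is $(v^{T}\mid x^{T}Ax)$. Subtracting it from the last row leaves $(0\mid c-x^{T}Ax)$. Every vector $(y\mid z)$ in the row space of $(A\mid v)$ satisfies $z=y\cdot x$, because $v=Ax$; so $(0\mid 1)$ is not in that row space. Also $(A\mid v)$ has the rank of $A$. Hence
$$\operatorname{rank}A'=\operatorname{rank}A\iff c=x^{T}Ax. \tag{2}$$
The number $x^{T}Ax$ depends only on $v$: if $Ax=Ax'$, then $x^{T}Ax=x^{T}Ax'=x'^{T}Ax'$, using the symmetry of $A$. Call it the *self-pairing* of $v$.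

An adjacency matrix has zero diagonal, so $c$ must be $0$. Therefore $v$ can be added without raising the rank exactly when its self-pairing is $0$. For $K_2$ and $v=(1,1)$ we have $x=(1,1)$ and $x^{T}Ax=2$, so this vector cannot be added.

When the self-pairing is $0$, the enlarged graph is again reduced: the new row is nonzero, and it differs from the others because $v$ was not a row. The process stops, because an $r$-dimensional space of vectors has $r$ coordinates that determine each of its vectors, so it contains at most $2^r$ vectors with entries in $\{0,1\}$; a reduced graph of rank $r$ thus has at most $2^r$ vertices. At the end, every remaining nonzero $\{0,1\}$-vector that is not a row has nonzero self-pairing.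

Those vectors must be removed in another way. Think of the vertices as vectors in a space $V$ with a symmetric form, adjacency being given by the form. A vector $v\in V$ yields the row-space element $(\langle v,t\rangle)_t$, with $t$ running over the vertices. It fails to be a $\{0,1\}$-vector as soon as one vertex $t$ has $\langle v,t\rangle\notin\{0,1\}$. We then say that $t$ *blocks* $v$. Blocking is permanent: later vertices cannot undo it. So the plan is to start with a set of vertices that already blocks every vector that would otherwise be a $\{0,1\}$-vector with nonzero self-pairing, and then to add all that can be added.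

## 3. A space paired with its dual, and why a basis fails

For the plan we need to know the candidates $v$ explicitly. Take a finite-dimensional real space $U$ with dual $U^*$, put $V=U\oplus U^*$, and use the form
$$\langle(u,w),(u',w')\rangle=w(u')+w'(u). \tag{3}$$
It is symmetric and nondegenerate: if $(u,w)$ pairs to $0$ with all $(u',0)$, then $w=0$, and if it pairs to $0$ with all $(0,w')$, then $u=0$. The self-pairing is $\langle(u,w),(u,w)\rangle=2w(u)$.

Choose a finite set $\Pi$ spanning $U$, let $X$ be the set of functionals with values in $\{0,1\}$ on $\Pi$, and take as vertices all $(\pi,0)$ with $\pi\in\Pi$ and all $(0,x)$ with $x\in X\setminus\{0\}$. These two families have self-pairing $0$, and all pairings are $0$ or $x(\pi)$, hence in $\{0,1\}$. If $(u,w)$ pairs into $\{0,1\}$ with all of them, then $w\in X$ and $x(u)\in\{0,1\}$ for all $x\in X$. We may hope that the latter forces $u\in\Pi\cup\{0\}$. Then the vectors to be blocked are the pairs $(\pi,w)$ with $w\in X$ and $w(\pi)=1$.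

First try: $\Pi=\{b_1,\dots,b_d\}$, a basis. Then $X$ consists of all functionals with coordinates in $\{0,1\}$. If $x(u)\in\{0,1\}$ for all $x\in X$, then the coordinates of $u$ and their sum are in $\{0,1\}$, so $u\in\{0,b_1,\dots,b_d\}$, as hoped. But consider $v=(b_i,b_i^*)$, where $b_i^*$ is the dual basis functional. It pairs into $\{0,1\}$ with both families and has self-pairing $2$, so it must be blocked. Any further vertex $t=(u',w')$ pairs into $\{0,1\}$ with the two families, so $w'\in X$ and $u'\in\{0,b_1,\dots,b_d\}$. Then
$$\langle v,t\rangle=b_i^*(u')+w'(b_i),$$
and this lies outside $\{0,1\}$ only if $u'=b_i$ and $w'(b_i)=1$. In that case $\langle t,t\rangle=2w'(u')=2$, and $t$ cannot be a vertex. So $v$ is never blocked. For $d=1$ this is the vector $(1,1)$ of $K_2$.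

The failure has a precise cause: the functional $b_i^*$ equals $1$ at $b_i$ and at no other point of $\Pi$. We need a set $\Pi$ such that every $w\in X$ with $w(\pi)=1$ is forced to equal $1$ at further points that we can name in advance. Permutation matrices have this property.

## 4. Permutation matrices supported on a set of cells

Index the rows and columns of $n\times n$ matrices by $\mathbb Z_n$. Elements of $\mathbb Z_n^2$ are *cells*; a *line* is a row or a column. Identify a permutation $\pi$ of $\mathbb Z_n$ with its cell set $\{(i,\pi(i))\}$ and with its permutation matrix. For $F\subseteq\mathbb Z_n^2$ let $PM(F)$ be the set of permutations contained in $F$. We always assume $F\ne\emptyset$ and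

(\*) every cell of $F$ lies in some $\pi\in PM(F)$.

The full square $\mathbb Z_n^2$ satisfies (\*). For $n=2$ the set $\{(0,0),(0,1),(1,1)\}$ does not: its only permutation is $\{(0,0),(1,1)\}$, which misses $(0,1)$.

Let $U\subseteq\mathbb R^F$ be the span of $PM(F)$. For $\lambda\in F$ let $e_\lambda\in U^*$ be the $\lambda$-coordinate. In a permutation matrix all line sums are $1$, so in each element of $U$ all line sums are equal; let $\rho\in U^*$ be this common line sum. Put
$$Y=\{0\}\cup PM(F)\subset U,\qquad X=\{x\in U^*:\ x(\pi)\in\{0,1\}\text{ for all }\pi\in PM(F)\}. \tag{4}$$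
An element of $X$ is determined by its values on the finite spanning set $PM(F)$, so $X$ is finite. It contains $\rho$ and all $e_\lambda$. The $e_\lambda$ have no common zero in $U$ other than $0$, so they span $U^*$. By (\*), $e_\lambda\neq0$.

Example: $n=3$, $F=\mathbb Z_3^2$. The three even permutation matrices sum to the all-ones matrix, and so do the three odd ones. The indicator function of a single $\pi$ on $PM(F)$ is therefore not the restriction of a linear functional: summed over one parity class it gives $1$, over the other it gives $0$. The behavior that ruined the basis does not occur here.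

We use four textbook facts.

- Birkhoff–von Neumann: a nonnegative $n\times n$ matrix with all line sums equal is a nonnegative combination of permutation matrices. Those with positive coefficient are supported where the matrix is positive, since nothing cancels.
- Farkas' lemma: let $w$ and $e_1,\dots,e_p$ be linear functionals on a finite-dimensional real space. If $w(y)\ge0$ whenever all $e_i(y)\ge0$, then $w=\sum c_ie_i$ with all $c_i\ge0$.
- The vertex–edge incidence matrix of a connected bipartite graph on $N$ vertices has rank $N-1$: a vector $g$ on the vertices is in its left kernel iff $g(a)+g(b)=0$ on each edge $ab$, and by connectedness such a $g$ is $\alpha$ on one part and $-\alpha$ on the other.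
- Hall's theorem, needed only in Section 8.

**Lemma 1.** Let $F$ satisfy (\*).

(a) If $u\in U$ and $x(u)\in\{0,1\}$ for all $x\in X$, then $u\in Y$.

(b) If $w\in X$, $\pi\in PM(F)$ and $w(\pi)=1$, then there is $\mu\in\pi$ such that $w(\sigma)=1$ for every $\sigma\in PM(F)$ with $\mu\in\sigma$.

(c) If $F$, viewed as a bipartite graph between rows and columns, is connected, then $\dim U=|F|-2n+2$.

**Step (a): the candidates in $U$ are what we hoped.** Apply the hypothesis to $x=e_\lambda$ and $x=\rho$. All entries of $u$ are in $\{0,1\}$, and all line sums equal $\rho(u)\in\{0,1\}$. If $\rho(u)=0$ then $u=0$; if $\rho(u)=1$ then $u$ is a permutation matrix supported in $F$.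

**Step (b): a value $1$ spreads to all permutations through some cell.** Let $y\in U$ with $e_\lambda(y)\ge0$ for all $\lambda\in F$. Then $y$ is a nonnegative matrix with equal line sums and support in $F$, so by Birkhoff–von Neumann $y=\sum a_\sigma\sigma$ with $a_\sigma\ge0$ and $\sigma\in PM(F)$. Since $w\ge0$ on $PM(F)$, we get $w(y)\ge0$. By Farkas' lemma,
$$w=\sum_{\lambda\in F}c_\lambda e_\lambda\quad\text{with all }c_\lambda\ge0. \tag{5}$$
Evaluating at $\pi$ gives $\sum_{\lambda\in\pi}c_\lambda=w(\pi)=1$, so some $\mu\in\pi$ has $c_\mu>0$. If $\mu\in\sigma\in PM(F)$, then $w(\sigma)\ge c_\mu>0$. As $w(\sigma)\in\{0,1\}$, we get $w(\sigma)=1$.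

**Step (c): computing the dimension, which will give the rank.** Let $L$ be the space of all $y\in\mathbb R^F$ whose line sums are all equal. Then $U\subseteq L$. Conversely, let $y\in L$. The matrix $y_0=\sum_{\pi\in PM(F)}\pi\in U$ is positive on every cell of $F$, by (\*). So $y+cy_0\ge0$ for large $c$. By Birkhoff–von Neumann $y+cy_0$ is a combination of elements of $PM(F)$, hence lies in $U$, and so does $y$. Thus $U=L$. The elements of $L$ with line sum $0$ form the kernel of the incidence matrix of a connected bipartite graph with $2n$ vertices and $|F|$ edges. This kernel has dimension $|F|-(2n-1)$. Since $L$ also contains matrices of line sum $1$, $\dim L=|F|-2n+2$. $\square$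

## 5. Blocking vertices $(\sigma,e_\lambda)$

By Section 3 and Lemma 1(a), the vectors to be blocked are the $(\pi,w)$ with $\pi\in PM(F)$, $w\in X$, $w(\pi)=1$. A vertex $(\sigma,e_\lambda)$ pairs with $(\pi,w)$ to $w(\sigma)+[\lambda\in\pi]$, where $[\cdot]$ is $1$ if the statement holds and $0$ otherwise. To make this $2$ we want $\lambda\in\pi$ and $w(\sigma)=1$. We do not know $w$ well, but Lemma 1(b) says that $w(\sigma)=1$ follows from $\mu\in\sigma$ for a certain $\mu\in\pi$. So it is enough to handle all pairs $(\pi,\mu)$ with $\mu\in\pi$: this is condition (ii) below. Condition (i) says that the blocking vertices have self-pairing $0$ and pair into $\{0,1\}$ with each other.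

**Proposition 2.** Let $F$ satisfy (\*), and let $I\subseteq PM(F)\times F$ satisfy:

(i) for all $(\sigma,\lambda),(\sigma',\lambda')\in I$, possibly equal, it is not the case that both $\lambda'\in\sigma$ and $\lambda\in\sigma'$ (so $\lambda\notin\sigma$ for each $(\sigma,\lambda)\in I$);

(ii) for every $\pi\in PM(F)$ and $\mu\in\pi$ there is $(\sigma,\lambda)\in I$ with $\lambda\in\pi$ and $\mu\in\sigma$.

Then there is a reduced graph $G$ of rank $2\dim U$ for which the nonzero $\{0,1\}$-vectors of $\operatorname{Row}A(G)$ are exactly the rows of $A(G)$. The vertex set of $G$ contains all vectors $(\sigma,e_\lambda)\in U\oplus U^*$ with $(\sigma,\lambda)\in I$. Two distinct such vectors $(\sigma,e_\lambda),(\sigma',e_{\lambda'})$ are adjacent iff $\lambda'\in\sigma$ or $\lambda\in\sigma'$.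

**Step 1: the graph.** The purpose is to collect the two families and the blocking vertices and to add everything that fits. Let $V=U\oplus U^*$ with the form (3). On $Y\times X$ the form takes values in $\{0,1,2\}$, and $\langle(u,w),(u,w)\rangle=2w(u)\in\{0,2\}$. Call $S\subseteq(Y\times X)\setminus\{0\}$ *admissible* if $\langle s,s\rangle=0$ for all $s\in S$ and $\langle s,t\rangle\in\{0,1\}$ for all $s,t\in S$. Put
$$S_0=\{(\pi,0):\pi\in PM(F)\}\cup\{(0,x):x\in X\setminus\{0\}\}\cup\{(\sigma,e_\lambda):(\sigma,\lambda)\in I\}. \tag{6}$$
We check that $S_0$ is admissible. Pairings within the first family, and within the second, are $0$. Pairings between these two are $x(\pi)\in\{0,1\}$. The vector $(\sigma,e_\lambda)$ pairs with $(\pi,0)$ to $e_\lambda(\pi)$ and with $(0,x)$ to $x(\sigma)$, both in $\{0,1\}$. Within the third family,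
$$\langle(\sigma,e_\lambda),(\sigma',e_{\lambda'})\rangle=[\lambda\in\sigma']+[\lambda'\in\sigma]\le1$$
by (i), and the self-pairing of $(\sigma,e_\lambda)$ is $2[\lambda\in\sigma]=0$ by (i) applied to a pair and itself.

Since $Y\times X$ is finite, there is a maximal admissible set $S\supseteq S_0$. Let $G$ be the graph on $S$ with $s\sim t$ iff $\langle s,t\rangle=1$. Self-pairings are $0$ and the other pairings are in $\{0,1\}$, so $A(G)=(\langle s,t\rangle)_{s,t\in S}$. The displayed formula gives the adjacency claim.

**Step 2: the row space, the rank, and reducedness.** For $v\in V$ put $f_v=(\langle v,t\rangle)_{t\in S}$. The row of $s$ is $f_s$. The set $S_0$ spans $V$, because $PM(F)$ spans $U$ and the $e_\lambda\in X$ span $U^*$. Hence $\operatorname{Row}A(G)=\{f_v:v\in V\}$. If $f_v=0$, then $v$ pairs to $0$ with a spanning set, so $v=0$ by nondegeneracy; thus $v\mapsto f_v$ is injective. So the rank is $\dim V=2\dim U$. By injectivity, no row is zero (since $0\notin S$) and distinct vertices have distinct rows. So $G$ is reduced.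

**Step 3: every nonzero $\{0,1\}$-vector is a row.** Let $v=(u,w)\neq0$ be such that $f_v$ is a $\{0,1\}$-vector. Pairing with all $(\pi,0)$ gives $w(\pi)\in\{0,1\}$, so $w\in X$. Pairing with all $(0,x)$ gives $x(u)\in\{0,1\}$ for all $x\in X$, so $u\in Y$ by Lemma 1(a). Hence $v\in(Y\times X)\setminus\{0\}$ and $w(u)\in\{0,1\}$.

Suppose $w(u)=1$. Then $u\ne0$, so $u=\pi\in PM(F)$. Take $\mu\in\pi$ from Lemma 1(b), and $(\sigma,\lambda)\in I$ from (ii) with $\lambda\in\pi$ and $\mu\in\sigma$. Then $w(\sigma)=1$ and $e_\lambda(\pi)=1$, so $\langle v,(\sigma,e_\lambda)\rangle=2$. This contradicts that $f_v$ is a $\{0,1\}$-vector.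

So $w(u)=0$, that is, $\langle v,v\rangle=0$. All pairings of $v$ with elements of $S$ are in $\{0,1\}$. Thus $S\cup\{v\}$ is admissible, and by maximality $v\in S$. So $f_v$ is a row. $\square$

It remains to find $F$ and $I$. The smallest full squares do not work. Condition (ii) asks for $\lambda\in\pi$ and $\sigma\ni\mu$, and (i) demands $\lambda\notin\sigma$, so $\sigma\neq\pi$: there must be a second permutation through $\mu$. For $F=\mathbb Z_1^2$ and $F=\mathbb Z_2^2$ there is none. For $F=\mathbb Z_3^2$ there are exactly two permutations $\pi,\pi'$ through a given cell $\mu$. Condition (ii) for $(\pi,\mu)$ forces some $(\pi',\lambda)\in I$ with $\lambda\in\pi$, and for $(\pi',\mu)$ it forces some $(\pi,\lambda')\in I$ with $\lambda'\in\pi'$. These two elements violate (i). So conditions (i) and (ii) pull against each other, and we need room and a systematic choice.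

## 6. A translation-invariant choice of the blocking vertices

Write $\lambda\to\lambda'$ if some $(\sigma,\lambda)\in I$ has $\lambda'\in\sigma$. Condition (i) says exactly that we never have both $\lambda\to\lambda'$ and $\lambda'\to\lambda$ (in particular never $\lambda\to\lambda$). A simple way to ensure this is to allow $\lambda\to\lambda'$ only when $\lambda'-\lambda$ lies in a fixed set $C$ of differences with $C\cap(-C)=\emptyset$. For condition (ii), we must find, for each cell $\mu$ of $\pi$, another cell $\lambda$ of $\pi$ with $\mu-\lambda$ in a part of $C$ that we control. A rectangle $A\times B$ with $|A|+|B|=n$ does this, by counting.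

**Lemma 3.** Let $C\subseteq\mathbb Z_n^2$ with $C\cap(-C)=\emptyset$. Let $A,B\subseteq\mathbb Z_n\setminus\{0\}$ with $|A|+|B|=n$ and $A\times B\subseteq C$. Let $F$ satisfy (\*), and put
$$I=\{(\sigma,\lambda)\in PM(F)\times F:\ \sigma\subseteq\lambda+C\}. \tag{7}$$
Suppose

(\*\*) whenever $\lambda,\mu\in F$ and $\mu-\lambda\in A\times B$, there is $\sigma\in PM(F)$ with $\mu\in\sigma\subseteq\lambda+C$.

Then $I$ satisfies (i) and (ii) of Proposition 2.

**Step (i): antisymmetry.** Let $(\sigma,\lambda),(\sigma',\lambda')\in I$ with $\lambda'\in\sigma$ and $\lambda\in\sigma'$. Then $\lambda'\in\lambda+C$ and $\lambda\in\lambda'+C$, so $\lambda'-\lambda\in C\cap(-C)=\emptyset$, a contradiction.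

**Step (ii): finding $\lambda$ in $\pi$ by counting.** Let $\pi\in PM(F)$ and $\mu=(i,c)\in\pi$. We claim that $\pi(i-a)\in c-B$ for some $a\in A$. Suppose not. Then $\pi$ maps $i-A$ injectively into $\mathbb Z_n\setminus(c-B)$. This set has size $n-|B|=|A|$, so the map is onto it. Since $0\notin B$, the set contains $c$. Hence $\pi(i-a)=c=\pi(i)$ for some $a\in A$, which is impossible because $a\ne0$. This proves the claim. Write $\pi(i-a)=c-b$ with $a\in A$, $b\in B$, and put $\lambda=(i-a,c-b)\in\pi\subseteq F$. Then $\mu-\lambda=(a,b)\in A\times B$. By (\*\*) there is $\sigma\in PM(F)$ with $\mu\in\sigma\subseteq\lambda+C$. So $(\sigma,\lambda)\in I$, $\lambda\in\pi$ and $\mu\in\sigma$, as (ii) requires. $\square$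

When $A=\{1\}$ and $B=\mathbb Z_n\setminus\{0\}$, Step (ii) needs no counting: $\lambda$ is the cell of $\pi$ in row $i-1$, and $\mu-\lambda=(1,b)$ with $b\neq0$ because $\pi$ is injective. We use this choice next.

## 7. A set of differences in the $5\times5$ square, and rank 34

**Proof of Theorem A.** Let $n=5$ and $F=\mathbb Z_5^2$. Condition (\*) holds and $F$ is connected. Let $A=\{1\}$ and $B=\{1,2,3,4\}$, so $|A|+|B|=5$.

**Step 1: the set $C$.** It must contain $A\times B$, be disjoint from its negative, and contain enough permutations. Define it row by row; row $i$ of $-C$ is the negative of row $-i$ of $C$.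

| row | columns of $C$ | columns of $-C$ |
|---|---|---|
| 0 | 1, 2 | 3, 4 |
| 1 | 1, 2, 3, 4 | 0 |
| 2 | 1, 4 | 2, 3 |
| 3 | 2, 3 | 1, 4 |
| 4 | 0 | 1, 2, 3, 4 |

For instance, row $2$ of $-C$ is the negative of row $3$ of $C$, namely $-\{2,3\}=\{3,2\}$. In each row the two column sets are disjoint, so $C\cap(-C)=\emptyset$. Row $1$ shows $A\times B\subseteq C$.

**Step 2: condition (\*\*).** We need, for each $b\in B$, a permutation $\tau_b\subseteq C$ containing $(1,b)$. Writing permutations as $\pi(0)\pi(1)\pi(2)\pi(3)\pi(4)$, take
$$\tau_1=2\,1\,4\,3\,0,\qquad \tau_2=1\,2\,4\,3\,0,\qquad \tau_3=1\,3\,4\,2\,0,\qquad \tau_4=2\,4\,1\,3\,0.$$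
Each uses a column from $\{1,2\}$ in row $0$, column $b$ in row $1$, a column from $\{1,4\}$ in row $2$, a column from $\{2,3\}$ in row $3$, and column $0$ in row $4$; and in each the five columns are distinct. Now let $\mu-\lambda=(1,b)$ with $b\in B$. A translate of a permutation by a vector of $\mathbb Z_5^2$ is a permutation, so $\sigma=\lambda+\tau_b$ lies in $PM(F)$. It contains $\lambda+(1,b)=\mu$ and is contained in $\lambda+C$.

**Step 3: conclusion.** By Lemma 3 the set $I$ of (7) satisfies (i) and (ii). By Lemma 1(c), $\dim U=25-10+2=17$. Proposition 2 gives a reduced graph of rank $34$ for which the nonzero $\{0,1\}$-vectors in the row space are exactly the rows. So Conjecture 2.7 is false. $\square$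

## 8. Every large even rank, with a prescribed induced subgraph

Full squares give only $\dim U=n^2-2n+2=(n-1)^2+1$. To reach other values we delete cells from the square; by Lemma 1(c), each deleted cell lowers $\dim U$ by one as long as (\*) and connectedness survive. Condition (\*\*) must survive too, so $C$ should contain so many permutations that a few forbidden cells in each line do no harm. The same flexibility lets us prescribe which of the vertices $(\sigma,e_\lambda)$ are adjacent.

**Proof of Theorem B.**

**Step 1: choosing $n$ and the deleted cells, so that $2\dim U$ becomes $r$.** Let $d=r/2\ge(4m+38)^2+1$ and $q_0=m+9$, so that $4q_0+2=4m+38$. Let $q\ge q_0$ be least with $(4q+2)^2+1\ge d$, and put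
$$n=4q+3,\qquad k=(4q+2)^2+1-d\ge0. \tag{8}$$
If $q=q_0$, then $d\ge(4q+2)^2+1$, so $k=0$. Otherwise $q-1\ge q_0$ was not large enough, so $d>(4q-2)^2+1$ and
$$k<(4q+2)^2-(4q-2)^2=32q<8n.$$
Since $q\ge10$, we have $n\ge43$, so the eight cyclic diagonals $\{(i,i+s):i\in\mathbb Z_n\}$, $s=1,\dots,8$, are disjoint and contain $8n$ cells in total. Choose a set $K$ of $k$ cells inside them. Then $K$ has at most $8$ cells in each line and contains no cell $(i,i)$. Let $F=\mathbb Z_n^2\setminus K$.

**Step 2: a matching fact, used for every existence claim below.** A bipartite graph with parts of size $N\ge1$ and all degrees at least $N/2$ has a perfect matching. We verify Hall's condition. Let $Q\neq\emptyset$ be a subset of one part and $N(Q)$ its set of neighbors. If $|Q|\le N/2$, then $|N(Q)|\ge N/2\ge|Q|$. If $|Q|>N/2$, then fewer than $N/2$ vertices of that part lie outside $Q$, so each vertex of the other part has a neighbor in $Q$, and $N(Q)$ is the whole other part. In particular, an $N\times N$ array with at most $9$ forbidden cells in each line and $N\ge18$ contains a permutation avoiding the forbidden cells, since $N-9\ge N/2$.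

**Step 3: $F$ satisfies (\*), the $e_\lambda$ are distinct, and $\dim U=d$.** Let $\lambda,\lambda'\in F$ be distinct. Delete the row and the column of $\lambda$. In the remaining array of size $n-1=4q+2\ge42$ forbid the cells of $K\cup\{\lambda'\}$, at most $9$ in each line. By Step 2 there is a permutation of the remaining array that avoids them; together with $\lambda$ it forms $\sigma\in PM(F)$ with $\lambda\in\sigma$. Also $\lambda'\notin\sigma$: if $\lambda'$ is in the row or column of $\lambda$, then $\sigma$ already uses that line at $\lambda$, and otherwise $\lambda'$ was forbidden. So (\*) holds, and $e_\lambda(\sigma)=1\ne0=e_{\lambda'}(\sigma)$ gives $e_\lambda\ne e_{\lambda'}$.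

Each row misses at most $8$ cells and $n>16$, so any two rows have a common column in $F$. Every column meets $F$. So $F$ is connected, and by Lemma 1(c)
$$\dim U=n^2-k-2n+2=(n-1)^2+1-k=(4q+2)^2+1-k=d.$$

**Step 4: the set $C$.** We want large rectangles in $C$, because in a rectangle the matching fact applies. Put
$$A=\{1,\dots,2q+1\},\quad B=\{\pm1,\dots,\pm(q+1)\},\quad B^c=\mathbb Z_n\setminus B,\quad T=\{1,\dots,q+1\},$$
$$C=(A\times B)\cup(-A\times B^c)\cup(\{0\}\times T). \tag{9}$$
Since $n=4q+3$, $\mathbb Z_n$ is the disjoint union of $A$, $-A$ and $\{0\}$. Also $|B|=2q+2$, $|B^c|=2q+1$, $|A|+|B|=n$, $0\notin A\cup B$, $B=-B$ and $T\subseteq B$. Next, $C\cap(-C)=\emptyset$: in rows of $A$ the column sets of $C$ and $-C$ are $B$ and $-B^c=B^c$; in rows of $-A$ they are $B^c$ and $-B=B$; in row $0$ they are $T$ and $-T$. These pairs are disjoint. (The rows of $A$ number one less than the columns of $B$; the surplus column will be used by row $0$. The set $B$ is symmetric without $0$, so $|B|=(n+1)/2$ must be even, which is why $n\equiv3\pmod 4$.)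

**Step 5: permutations in translates of $C$ with prescribed and forbidden cells.** The next lemma serves both (\*\*) and the embedding of $H$.

**Lemma 4.** Let $\lambda\in F$. Let $M_1\subseteq F\cap(\lambda+A\times B)$ have at most one cell in each line and $|M_1|\le m$. Let $M_2\subseteq\mathbb Z_n^2$ have at most one cell in each line, with $M_1\cap M_2=\emptyset$. Then there is $\sigma\in PM(F)$ with $M_1\subseteq\sigma\subseteq\lambda+C$ and $\sigma\cap M_2=\emptyset$.

**Proof of Lemma 4.** Translate everything by $-\lambda$. Let $M_1'=M_1-\lambda\subseteq A\times B$ and let $P=(K\cup M_2)-\lambda$ be the set of forbidden cells. It has at most $8+1=9$ cells in each line. It is disjoint from $M_1'$, because $M_1\subseteq F$ is disjoint from $K$ and from $M_2$. We build a permutation that lies in $C$, avoids $P$ and contains $M_1'$.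

For row $0$, choose $t\in T$ that is not a column of $M_1'$ and has $(0,t)\notin P$. At most $m+9$ values are excluded, and $|T|=q+1\ge m+10$, so this is possible.

For the rows of $A$, use the cells of $M_1'$ in their rows; they occupy $|M_1|$ rows of $A$ and $|M_1|$ columns of $B$. There remain $N=2q+1-|M_1|$ rows of $A$. Apart from the columns of $M_1'$ and the column $t$, which is a further column of $B$, there remain $2q+2-|M_1|-1=N$ columns of $B$. Here $N\ge2(m+9)+1-m=m+19\ge18$, so by Step 2 these rows can be matched with these columns avoiding $P$.

The rows of $-A$ are matched with the columns of $B^c$; both sets have size $2q+1\ge18$, so Step 2 again gives a matching avoiding $P$.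

All rows are used once. The columns used are those of $M_1'$, $t$, the remaining columns of $B$, and $B^c$, each once. So the union is a permutation in $C$ that contains $M_1'$ and avoids $P$. Translating back by $\lambda$ gives a permutation $\sigma$ that avoids $K\cup M_2$, so $\sigma\in PM(F)$, with $M_1\subseteq\sigma\subseteq\lambda+C$ and $\sigma\cap M_2=\emptyset$. $\square$

**Step 6: the graph.** If $\lambda,\mu\in F$ and $\mu-\lambda\in A\times B$, apply Lemma 4 with $M_1=\{\mu\}$ and $M_2=\emptyset$; this is allowed as $m\ge1$. It gives $\sigma\in PM(F)$ with $\mu\in\sigma\subseteq\lambda+C$, which is (\*\*). By Lemma 3 and Proposition 2, with $I$ as in (7), there is a reduced graph $G$ of rank $2d=r$ for which the nonzero $\{0,1\}$-vectors in the row space are exactly the rows.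

**Step 7: finding $H$ inside $G$.** The purpose is to choose $m$ blocking vertices whose adjacencies copy $H$. Let $V(H)=\{1,\dots,m\}$ and $\lambda_i=(i,i)$ for $1\le i\le m$; these cells lie in $F$ because $K$ contains no cell $(i,i)$, and they are distinct as $m<n$. For $i<j$,
$$\lambda_j-\lambda_i=(j-i,j-i)\in A\times B, \tag{10}$$
since $1\le j-i\le m-1\le q$. For each $i$ apply Lemma 4 with $\lambda=\lambda_i$ and
$$M_1=\{\lambda_j:\ j>i,\ ij\in E(H)\},\qquad M_2=\{\lambda_j:\ j>i,\ ij\notin E(H)\}.$$
The hypotheses hold: both sets lie on the main diagonal, so they have at most one cell in each line; they are disjoint; $M_1\subseteq F\cap(\lambda_i+A\times B)$ by (10); and $|M_1|\le m$. We get $\sigma_i\in PM(F)$ with $\sigma_i\subseteq\lambda_i+C$ and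
$$\text{for } j>i:\quad \lambda_j\in\sigma_i\iff ij\in E(H). \tag{11}$$
For $j<i$, (10) gives $\lambda_i-\lambda_j\in A\times B\subseteq C$, so $\lambda_j-\lambda_i\in -C$. As $C\cap(-C)=\emptyset$, it is not in $C$, and hence
$$\text{for } j<i:\quad \lambda_j\notin\sigma_i. \tag{12}$$

Now $(\sigma_i,\lambda_i)\in I$ by (7), so $v_i=(\sigma_i,e_{\lambda_i})$ is a vertex of $G$. These vertices are distinct because the $e_{\lambda_i}$ are distinct, by Step 3. By Proposition 2, for $i<j$ we have $v_i\sim v_j$ iff $\lambda_j\in\sigma_i$ or $\lambda_i\in\sigma_j$. The second alternative never happens, by (12), and the first happens iff $ij\in E(H)$, by (11). So $v_1,\dots,v_m$ induce a copy of $H$ in $G$. $\square$
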